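\title{Additive functions at consecutive integers whose sum tends to zero}

\begin{abstract}
Let $f_1,\dots,f_k$ be real-valued additive arithmetical functions such that $f_1(n+1)+\dots+f_k(n+k)\to0$. We prove that $f_i=c_i\log+v_i$, where $c_1+\dots+c_k=0$, the additive functions $v_i$ vanish at all powers of primes $p>k$, and $v_1(n+1)+\dots+v_k(n+k)=0$ for every $n\ge0$. This confirms a conjecture stated in \emph{Research problems in number theory}. Convergence in density suffices. We also characterize the tuples for which the sum is bounded in probability, and we compute the dimension of the solution space. The proof is a variance argument at a carefully chosen scale. Its only deep input is a theorem of Ter\"av\"ainen on binary correlations of multiplicative functions.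
\end{abstract}

\section{Introduction}

A function $f:\mathbb N\to\mathbb R$ on the positive integers is \emph{additive} if $f(mn)=f(m)+f(n)$ whenever $m$ and $n$ are coprime. Then $f(1)=0$ and
\[
f(n)=\sum_p f\big(p^{\nu_p(n)}\big),
\]
where $\nu_p(n)$ is the exponent of the prime $p$ in $n$; the values at prime powers can be prescribed arbitrarily. We say that $f$ is \emph{supported} on a set of primes if $f(p^\alpha)=0$ for all $\alpha\ge1$ and all primes $p$ outside that set, and that $f$ is \emph{of finite support} if it is supported on a finite set of primes.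

Fix $k\ge1$ and additive functions $f_1,\dots,f_k$, and put
\begin{equation}\label{eq:F}
F(n)=f_1(n+1)+f_2(n+2)+\dots+f_k(n+k)\qquad(n\ge0).
\end{equation}
When does $F(n)$ tend to $0$? The value $f_i(n+i)$ depends only on the factorization of $n+i$, so the question asks which asymptotic linear relations link the factorizations of $k$ consecutive integers. Two kinds of relation are easy to find.

The first comes from size. The logarithm is additive, and $\sum_i c_i\log(n+i)=(\sum_ic_i)\log n+O(1/n)$ tends to $0$ exactly when $\sum_ic_i=0$.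

The second comes from small primes. The indicator $m\mapsto\mathbf 1_{p^\alpha\mid m}$ is additive of finite support, and for $k=3$ we have
\[
\mathbf 1_{4\mid n+1}+\mathbf 1_{2\mid n+2}+\mathbf 1_{4\mid n+3}=1=\mathbf 1_{3\mid n+1}+\mathbf 1_{3\mid n+2}+\mathbf 1_{3\mid n+3}
\]
for every $n$: if $n$ is even, only $n+2$ is even, and if $n$ is odd, exactly one of the consecutive even numbers $n+1$, $n+3$ is divisible by $4$. Hence $v_1=v_3=\mathbf 1_{4\mid\,\cdot}-\mathbf 1_{3\mid\,\cdot}$ and $v_2=\mathbf 1_{2\mid\,\cdot}-\mathbf 1_{3\mid\,\cdot}$ satisfy the exact identity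
\begin{equation}\label{eq:exact}
\sum_{i=1}^kv_i(n+i)=0\qquad(n=0,1,2,\dots).
\end{equation}

One expects nothing else. A prime $p>k$ divides at most one of $n+1,\dots,n+k$, so the value $f_i(p^\alpha)$ enters $F(n)$ alone, and it can be switched on or off by changing the residue of $n$ modulo $p^{\alpha+1}$. If the factorizations of $n+1,\dots,n+k$ into primes $p>k$ were independent apart from the constraint that these integers have nearly the same size, then nothing could cancel $f_i(p^\alpha)$ except a logarithm. Conjecture 3.2 of \cite{RP} makes this precise: \emph{if $F(n)\to0$, then there are constants $c_1,\dots,c_k$ with $c_1+\dots+c_k=0$ and additive functions $v_1,\dots,v_k$ of finite support satisfying \eqref{eq:exact} such that $f_i=c_i\log+v_i$ for all $i$.} The statement is known in the special case $f_i=\lambda_if_1$ with constants $1=\lambda_1,\lambda_2,\dots,\lambda_k$ (Elliott; K\'atai).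

We prove the conjecture under a weaker hypothesis. We say that $F(n)\to0$ \emph{in density} if for every $\sigma>0$ the set $\{n:|F(n)|>\sigma\}$ has natural density $0$. This holds if $F(n)\to0$, and also if $F(n)\to0$ along a set of natural density one.

\begin{theorem}\label{thm:main}
Let $f_1,\dots,f_k$ be additive and suppose that $F(n)\to0$ in density. Then $f_i=c_i\log+v_i$, where $\sum_ic_i=0$, the $v_i$ are additive, $v_i(p^\alpha)=0$ for all primes $p>k$ and all $\alpha\ge1$, and \eqref{eq:exact} holds.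
\end{theorem}

Most of the work goes into a still weaker hypothesis. We call $F$ \emph{tight} if
\[
\lim_{A\to\infty}\ \limsup_{x\to\infty}\ \frac1x\#\{n\le x:|F(n)|>A\}=0,
\]
that is, if $F$ is bounded apart from sets of arbitrarily small upper density. Convergence to $0$ in density implies tightness.

\begin{theorem}\label{thm:tight}
The function $F$ is tight if and only if there are constants $c_1,\dots,c_k$ with $\sum_ic_i=0$ such that the functions $h_i=f_i-c_i\log$ satisfy
\[
\sum_p\frac{\min(1,h_i(p)^2)}p<\infty\quad(1\le i\le k),\qquad\sum_{i=1}^k\ \sum_{\substack{p\le x\\ |h_i(p)|\le1}}\frac{h_i(p)}p=O(1).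
\]
\end{theorem}

The first condition says that each $h_i(n+i)$ fluctuates boundedly about its center $\sum_{p\le x,\,|h_i(p)|\le1}h_i(p)/p$. The second says that the centers add up to a bounded quantity; individually they may drift.

\begin{example}
Let $f(p^\alpha)=1/\log\log p$ for $p\ge17$ and $f(p^\alpha)=0$ for $p<17$. By Mertens' estimate \eqref{eq:mertens} below, the reciprocals of the primes with $j<\log\log p\le j+1$ have sum $1+o(1)$, so $\sum_pf(p)^2/p$ converges like $\sum j^{-2}$ and $\sum_pf(p)/p$ diverges like $\sum j^{-1}$. By Theorem~\ref{thm:tight}, $f(n+1)$ is not tight (for $k=1$ the constant $c_1$ must be $0$), while $f(n+1)-f(n+2)$ is tight. The function $f-c\log$ is not of finite support for any $c$, so tightness alone does not give the conclusion of Theorem~\ref{thm:main}.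
\end{example}

Finally, the solutions of \eqref{eq:exact} can be counted.

\begin{theorem}\label{thm:class}
Let $k\ge2$ and let $\mathcal V_k$ be the real vector space of $k$-tuples $(v_1,\dots,v_k)$ of additive functions of finite support satisfying \eqref{eq:exact}. Every $(v_i)\in\mathcal V_k$ is supported on the primes $p\le k$, and
\[
\dim\mathcal V_k=-1+\sum_{p\le k}\Big(1+\sum_{\alpha\ge1}\big[\max(0,k-p^\alpha)+\max\big(0,\min(p^\alpha,k-(p-1)p^\alpha)\big)\big]\Big).
\]
The solutions of $F(n)\to0$ are exactly the tuples $f_i=c_i\log+v_i$ with $\sum_ic_i=0$ and $(v_i)\in\mathcal V_k$; they form a space of dimension $k-1+\dim\mathcal V_k$.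
\end{theorem}

The formula gives $\dim\mathcal V_2=0$ and $\dim\mathcal V_3=3$. Thus $f_1(n+1)+f_2(n+2)\to0$ holds if and only if $f_1=-f_2=c\log$ for some constant $c$.

Section~\ref{sec:finite} derives Theorem~\ref{thm:class} from Theorem~\ref{thm:main} by a count on the tree of residue classes modulo powers of $p$. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and~\ref{thm:tight} by elementary second moment estimates to Proposition~\ref{prop:A}, which states that tightness of $F$ forces every single $f_i$ to be close to a multiple of $\log$ on the primes. The rest of the paper proves that proposition. Section~\ref{sec:indep} extracts from \cite{Ter} the asymptotic independence of the large prime factors of $n+i$ and $n+j$. Section~\ref{sec:model} shows the argument in a model case, and Sections~\ref{sec:form}--\ref{sec:end} carry it out in general.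

\subsection*{Conventions and standard facts}
The letters $p,q,r$ denote primes, except where $q$ is said to be an integer modulus. The letter $K$ denotes a positive constant depending only on $k$, not necessarily the same at each occurrence. Constants implied by $O$ and $\ll$ depend only on $k$ and on the parameters shown as subscripts. We use Chebyshev's bounds $\sum_{p\le y}\log p\ll y$ and $\pi(y)\ll y/\log y$, and Mertens' estimates
\begin{equation}\label{eq:mertens}
\sum_{p\le y}\frac{\log p}p=\log y+O(1)\ \ (y\ge1),\qquad\sum_{y<p\le z}\frac1p=\log\frac{\log z}{\log y}+O\Big(\frac1{\log y}\Big)\ \ (2\le y\le z).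
\end{equation}
Since $\log(1+u)\le u$, the second estimate gives
\begin{equation}\label{eq:short}
\sum_{y<p\le\lambda y}\frac1p\le K\,\frac{1+\log\lambda}{\log y}\qquad(y\ge2,\ \lambda\ge1).
\end{equation}
Markov's inequality states that a nonnegative random variable with mean $\mu$ exceeds $a>0$ with probability at most $\mu/a$. We also use the following remark: if $n,n_0\ge0$, then
\begin{equation}\label{eq:val}
n\equiv n_0\ (\mathrm{mod}\ p^\beta),\quad p^\beta>n_0+k\quad\Longrightarrow\quad\nu_p(n+i)=\nu_p(n_0+i)\ \ (1\le i\le k),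
\end{equation}
because $1\le n_0+i<p^\beta$ gives $\nu_p(n_0+i)<\beta$.

\section{Solutions of finite support}\label{sec:finite}

In this section we prove Theorem~\ref{thm:class}, assuming Theorem~\ref{thm:main} for its last sentence only. Let $v_1,\dots,v_k$ be supported on a finite set $\mathcal F$ of primes, and put
\[
\Psi_p(n)=\sum_{i=1}^kv_i\big(p^{\nu_p(n+i)}\big)\qquad(n\ge0),
\]
so that \eqref{eq:exact} reads $\sum_{p\in\mathcal F}\Psi_p(n)=0$.

\begin{lemma}\label{lem:decouple}
The identity \eqref{eq:exact} holds if and only if each $\Psi_p$ is a constant $C_p$ on $n\ge0$ and $\sum_pC_p=0$. In that case every $v_i$ is supported on the primes $p\le k$.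
\end{lemma}

\begin{proof}
The conditions imply \eqref{eq:exact}. Conversely, assume \eqref{eq:exact} and let $p_0\in\mathcal F$, $n_0\ge0$ and $2^\beta>n_0+k$. By the Chinese remainder theorem there is $n\ge0$ with $n\equiv n_0\pmod{p_0^\beta}$ and $n\equiv0\pmod{p^\beta}$ for the other $p\in\mathcal F$. By \eqref{eq:val}, $\Psi_{p_0}(n)=\Psi_{p_0}(n_0)$ and $\Psi_p(n)=\Psi_p(0)$ for $p\ne p_0$. Subtracting the identity at $0$ from the identity at $n$ gives $\Psi_{p_0}(n_0)=\Psi_{p_0}(0)$.

Let $p>k$. Then $p$ divides none of $1,\dots,k$, so $C_p=\Psi_p(0)=0$. If $n\equiv-i+p^\alpha\pmod{p^{\alpha+1}}$, then $\nu_p(n+i)=\alpha$ and $p\nmid n+j$ for $j\ne i$, because $0<|i-j|<p$. Hence $v_i(p^\alpha)=\Psi_p(n)=0$.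
\end{proof}

For $p\le k$ let $\mathcal U_p$ be the space of real arrays $(v_i(p^\alpha))_{1\le i\le k,\,\alpha\ge1}$ for which $\Psi_p$ is constant. By the lemma, $\mathcal V_k$ is the subspace of $\prod_{p\le k}\mathcal U_p$ defined by $\sum_{p\le k}C_p=0$.

\begin{example}
Let $k=3$. Exactly one of $n+1,n+2,n+3$ is divisible by $3$, so $\Psi_3\equiv C_3$ means $v_i(3^\alpha)=C_3$ for all $i,\alpha$, and $\dim\mathcal U_3=1$. For $p=2$, even $n$ give $v_2(2^\alpha)=C_2$ for $\alpha\ge1$. For odd $n$ one of $n+1$, $n+3$ is $2$ modulo $4$ and the other is divisible by $4$, which gives $v_1(2)+v_3(2^\alpha)=C_2$ and $v_1(2^\alpha)+v_3(2)=C_2$ for $\alpha\ge2$. The free parameters are $C_2$, $v_1(2)$, $v_3(2)$, so $\dim\mathcal U_2=3$ and $\dim\mathcal V_3=3+1-1=3$. The same argument for $k=2$ gives $v_i(2^\alpha)=C_2=0$, so $\mathcal V_2=0$.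
\end{example}

In the example the sum $v_1(2)+v_3(2)$ is unconstrained because $n+1$ and $n+3$ never both have $2$-adic valuation exactly $1$. The general count keeps track of which such partial sums are actually attained.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Fix $p\le k$. The residue classes modulo $p^\alpha$, $\alpha\ge0$, form a tree: a class $\mathcal C$ modulo $p^\alpha$ has \emph{level} $\alpha$, its $p$ \emph{children} are the classes modulo $p^{\alpha+1}$ contained in it, and it is their \emph{parent}. Let $m(\mathcal C)=\#\{1\le i\le k:-i\in\mathcal C\}$ and call $\mathcal C$ \emph{occupied} if $m(\mathcal C)\ge1$. The parent of an occupied class is occupied. If $n\in\mathcal C$ and $\mathcal C$ has level $\alpha$, then $p^\alpha\mid n+i$ if and only if $-i\in\mathcal C$.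

We change coordinates on the space of arrays in three steps. First, put $d_i(\alpha)=v_i(p^\alpha)-v_i(p^{\alpha-1})$ with $v_i(1)=0$; the $d_i(\alpha)$ are arbitrary real numbers, and $v_i(p^\nu)=\sum_{\alpha\le\nu}d_i(\alpha)$. Second, for an occupied class $\mathcal C$ of level $\alpha\ge1$ put $e(\mathcal C)=\sum_{-i\in\mathcal C}d_i(\alpha)$. The occupied classes of level $\alpha$ partition the indices $i$, so the numbers $d_i(\alpha)$ with $-i\in\mathcal C$ are described by $e(\mathcal C)$ and $m(\mathcal C)-1$ further free coordinates. Third, let $S(\mathcal C)$ be the sum of $e$ over the classes of levels $1,\dots,\alpha$ that contain $\mathcal C$. The numbers $S(\mathcal C)$ and $e(\mathcal C)$ determine each other, since $e(\mathcal C)=S(\mathcal C)-S(\text{parent of }\mathcal C)$ with $S=0$ at level $0$.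

For $n\ge0$ let $\alpha(n)=\max_i\nu_p(n+i)$ be the largest level at which the class of $n$ is occupied, and let $\mathcal C(n)$ be the class of $n$ at that level. We have $\alpha(n)\ge1$ because $p\le k$, and $\alpha(n)<\infty$ because $n+i\ge1$. Then
\[
\Psi_p(n)=\sum_{\alpha\ge1}\ \sum_{i:\ p^\alpha\mid n+i}d_i(\alpha)=\sum_{\alpha=1}^{\alpha(n)}e(n\bmod p^\alpha)=S(\mathcal C(n)).
\]
A class of level $\ge1$ has the form $\mathcal C(n)$ if and only if it is occupied and has an unoccupied child, since every child contains some $n\ge0$. The elements of $\{-1,\dots,-k\}$ in a class $\mathcal C$ of level $\alpha$ form a progression of difference $p^\alpha$ and length $m(\mathcal C)$, which meets $\min(m(\mathcal C),p)$ of the $p$ children. So the classes $\mathcal C(n)$ are those with $1\le m(\mathcal C)<p$. Therefore $\Psi_p\equiv C_p$ if and only if $S(\mathcal C)=C_p$ whenever $1\le m(\mathcal C)<p$, and the values $S(\mathcal C)$ with $m(\mathcal C)\ge p$ are free. Classes with $1\le m(\mathcal C)<p$ exist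 (all occupied classes with $p^\alpha\ge k$ have $m=1$), so $C_p$ is a coordinate on $\mathcal U_p$, and
\[
\dim\mathcal U_p=1+\sum_{\alpha\ge1}\Big(\#\{\mathcal C\text{ of level }\alpha:m(\mathcal C)\ge p\}+\sum_{\mathcal C\text{ occupied, of level }\alpha}(m(\mathcal C)-1)\Big).
\]
The inner sum equals $k$ minus the number of occupied classes, that is, $k-\min(k,p^\alpha)=\max(0,k-p^\alpha)$. For the first count write $k=ap^\alpha+s$ with $0\le s<p^\alpha$: there are $s$ classes with $m=a+1$ and $p^\alpha-s$ classes with $m=a$. If $a\ge p$, the count is $p^\alpha$, and $k-(p-1)p^\alpha\ge p^\alpha$. If $a=p-1$, the count is $s=k-(p-1)p^\alpha\in[0,p^\alpha)$. If $a\le p-2$, the count is $0$, and $k-(p-1)p^\alpha<0$. In all cases it equals $\max(0,\min(p^\alpha,k-(p-1)p^\alpha))$. Both counts vanish when $p^\alpha\ge k$, so $\mathcal U_p$ has finite dimension. Since $k\ge2$, there is a prime $p\le k$, so the relation $\sum_{p\le k}C_p=0$ is nontrivial and lowers the dimension by one. This proves the formula.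

If $\sum_ic_i=0$ and $(v_i)\in\mathcal V_k$, then $f_i=c_i\log+v_i$ gives $F(n)=\sum_ic_i\log(n+i)\to0$. By Theorem~\ref{thm:main} there are no other solutions. The representation is unique, because $c\log$ has finite support only for $c=0$. Hence the solution space has dimension $k-1+\dim\mathcal V_k$.
\end{proof}

\section{Reduction to one proposition}\label{sec:reduction}

The hypothesis on $F$ concerns the $k$ functions jointly. The following proposition separates them.

\begin{proposition}\label{prop:A}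
If $F$ is tight, there are constants $c_1,\dots,c_k$ such that $h_i=f_i-c_i\log$ satisfies $\sum_p\min(1,h_i(p)^2)/p<\infty$ for all $i$.
\end{proposition}

Its proof occupies Sections~\ref{sec:indep}--\ref{sec:end}. Here we deduce Theorems~\ref{thm:tight} and~\ref{thm:main} from it. Once the series converge, each $h_i(n+i)$ can be controlled separately by an upper bound for its second moment, and no information on correlations is needed.

\begin{lemma}\label{lem:second}
Let $\mathcal P$ be a set of primes and $h:\mathcal P\to[-1,1]$ a function with $\sum_{p\in\mathcal P}h(p)^2/p\le\sigma^2<\infty$. Let $Q\ge1$ be an integer coprime to all $p\in\mathcal P$, let $a$ be an integer and $1\le i\le k$. Put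
\[
H(n)=\sum_{p\mid n,\ p\in\mathcal P}h(p),\qquad\mu(x)=\sum_{p\in\mathcal P,\ p\le x}\frac{h(p)}p.
\]
Then the mean of $(H(n+i)-\mu(x))^2$ over $n\le x$, $n\equiv a\pmod Q$, is at most $K\sigma^2+o(1)$ as $x\to\infty$, where $K$ does not depend on $\mathcal P,h,Q,a$.
\end{lemma}

\begin{proof}
Let $N=x/Q+O(1)$ be the number of such $n$ and $\mathbb E'$ the mean over them. If $D$ is coprime to $Q$, the conditions $n\equiv a\pmod Q$ and $D\mid n+i$ define one class modulo $QD$, so $\mathbb E'\mathbf 1_{D\mid n+i}=1/D+O(1/N)$. All sums below run over $p\in\mathcal P$. Write $H(n+i)-\mu(x)=\Sigma_1+\Sigma_2-\Sigma_3$ with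
\[
\Sigma_1=\sum_{p\le x^{1/4}}h(p)\Big(\mathbf 1_{p\mid n+i}-\frac1p\Big),\quad\Sigma_2=\sum_{p>x^{1/4},\ p\mid n+i}h(p),\quad\Sigma_3=\sum_{x^{1/4}<p\le x}\frac{h(p)}p .
\]
The expansion of $\mathbb E'\Sigma_1^2$ has at most $x^{1/2}$ terms $(p,p')$. For $p\ne p'$ the four main terms $\pm1/(pp')$ cancel and leave $O(1/N)$; for $p=p'$ the term is $h(p)^2(1/p-1/p^2)+O(1/N)$. So $\mathbb E'\Sigma_1^2\le\sigma^2+O(x^{1/2}/N)$. For large $x$ at most four primes $p>x^{1/4}$ divide $n+i\le x+k$, so $\Sigma_2^2\le4\sum_{p\mid n+i,\,p>x^{1/4}}h(p)^2$ and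
\[
\mathbb E'\Sigma_2^2\le4\sum_{x^{1/4}<p\le2x}h(p)^2\Big(\frac1p+O\Big(\frac1N\Big)\Big)\le4\sigma^2+O\Big(\frac{\pi(2x)}N\Big).
\]
By the Cauchy--Schwarz inequality and \eqref{eq:mertens}, $\Sigma_3^2\le\sigma^2\sum_{x^{1/4}<p\le x}1/p\le K\sigma^2$. Since $Q$ is fixed, $x^{1/2}/N$ and $\pi(2x)/N$ tend to $0$, and $(\Sigma_1+\Sigma_2-\Sigma_3)^2\le3(\Sigma_1^2+\Sigma_2^2+\Sigma_3^2)$ completes the proof.
\end{proof}

For additive $h_1,\dots,h_k$ and $z\ge2$ we write
\[
H_i(n)=\sum_{\substack{p\mid n,\ p>z\\ |h_i(p)|\le1}}h_i(p),\qquad\mu_i(x)=\sum_{\substack{z<p\le x\\ |h_i(p)|\le1}}\frac{h_i(p)}p,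
\]
and we call $n$ \emph{regular} if no $n+i$ is divisible by $p^2$ with $p>z$, or by a prime $p>z$ with $|h_i(p)|>1$. For regular $n$,
\begin{equation}\label{eq:regular}
\sum_ih_i(n+i)=\sum_i\sum_{p\le z}h_i\big(p^{\nu_p(n+i)}\big)+\sum_iH_i(n+i).
\end{equation}
Let $Q$ be a fixed integer composed of primes $\le z$, and consider the $N=x/Q+O(1)$ integers $n\le x$ in a class modulo $Q$. If $D$ is coprime to $Q$, at most $x/(QD)+1$ of them satisfy $D\mid n+i$. Only $p\le\sqrt{2x}$ and $p\le2x$ matter in the two conditions defining regularity, and $\sum_{p>z}p^{-2}\le1/z$. So the proportion of these $n$ that are not regular is at most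
\begin{equation}\label{eq:irregular}
\frac kz+\sum_i\sum_{p>z,\ |h_i(p)|>1}\frac1p+o(1)\qquad(x\to\infty),
\end{equation}
the error being $O\big((\sqrt{2x}+\pi(2x))/N\big)$.

\begin{proof}[Proof of Theorem~\ref{thm:tight}]
Suppose that $f_i=c_i\log+h_i$ with $\sum_p\min(1,h_i(p)^2)/p<\infty$ for all $i$, and put
\[
c=\sum_ic_i,\qquad m(x)=\sum_i\sum_{p\le x,\ |h_i(p)|\le1}\frac{h_i(p)}p .
\]
We claim that for every $\varepsilon>0$ there is $A$ such that
\begin{equation}\label{eq:claim}
\limsup_{x\to\infty}\frac1x\#\{n\le x:|F(n)-c\log x-m(x)|>A\}\le4\varepsilon .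
\end{equation}
The series $\sum_{|h_i(p)|>1}1/p$ converge, so we can choose $z$ such that \eqref{eq:irregular} is at most $\varepsilon+o(1)$, and then $\alpha_0$ with $k\sum_{p\le z}p^{-\alpha_0}<\varepsilon$. We discard four sets of $n\le x$, each of proportion at most $\varepsilon+o(1)$: the $n$ that are not regular (take $Q=1$); the $n$ for which some $n+i$ is divisible by some $p^{\alpha_0}$ with $p\le z$; the $n<\varepsilon x$; and the $n$ with $|\sum_i(H_i(n+i)-\mu_i(x))|>A_1$. The last set is small for a suitable constant $A_1$ by Markov's inequality, because Lemma~\ref{lem:second} with $Q=1$ bounds the mean square of each $H_i(n+i)-\mu_i(x)$. For the remaining $n$, the double sum in \eqref{eq:regular} involves only the finitely many values $h_i(p^\alpha)$ with $p\le z$, $\alpha<\alpha_0$, and is bounded; $\sum_ic_i\log(n+i)-c\log x$ is bounded because $\varepsilon x\le n+i\le2x$; and $|m(x)-\sum_i\mu_i(x)|\le k\sum_{p\le z}1/p$. This proves \eqref{eq:claim}.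

If $c=0$ and $m(x)=O(1)$, then \eqref{eq:claim} shows that $F$ is tight. Conversely, let $F$ be tight and take $c_i$ from Proposition~\ref{prop:A}. By tightness and \eqref{eq:claim} with $\varepsilon=1/10$, there is $A$ such that for all large $x$ some $n\le x$ satisfies both $|F(n)|\le A$ and $|F(n)-c\log x-m(x)|\le A$. Hence $c\log x+m(x)=O(1)$. By the Cauchy--Schwarz inequality and \eqref{eq:mertens}, $m(x)$ is at most a constant multiple of $(\sum_{p\le x}1/p)^{1/2}$, which is $O(\sqrt{\log\log x})$. So $c=0$, and then $m(x)=O(1)$.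
\end{proof}

To prove Theorem~\ref{thm:main} we carry out the heuristic of the introduction and switch one value $h_{i_0}(p_0^\alpha)$ on and off. We compare two arithmetic progressions that agree at all primes $p\le z$ except $p_0$. The primes $p>z$ contribute the same center $\sum_i\mu_i(x)$ on both progressions, up to fluctuations that tend to $0$ as $z\to\infty$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $F$ is tight, Theorem~\ref{thm:tight} gives $f_i=c_i\log+h_i$ with $\sum_ic_i=0$ and $\sum_p\min(1,h_i(p)^2)/p<\infty$. The $h_i$ are additive, and $\sum_ic_i\log(n+i)=O(1/n)$ gives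
\begin{equation}\label{eq:Fh}
F(n)=\sum_ih_i(n+i)+o(1)\qquad(n\to\infty).
\end{equation}

Fix a prime $p_0>k$, an index $i_0$ and $\alpha\ge1$. For $z>p_0$ put
\[
\rho=\rho(z)=\frac1z+\sum_i\sum_{p>z}\frac{\min(1,h_i(p)^2)}p,
\]
so that $\rho(z)>0$ and $\rho(z)\to0$ as $z\to\infty$. Take $z$ so large that $k\rho<1/4$. Let $2^\beta>k$ and $Q=p_0^{\alpha+1}\prod_{p\le z,\,p\ne p_0}p^\beta$. Consider two classes modulo $Q$, both with $n\equiv0\pmod{p^\beta}$ for $p\le z$, $p\ne p_0$, so that $\nu_p(n+i)=\nu_p(i)$ for these $p$ by \eqref{eq:val}. In class I let $n\equiv-i_0+p_0^\alpha\pmod{p_0^{\alpha+1}}$; then $\nu_{p_0}(n+i_0)=\alpha$, and $p_0\nmid n+i$ for $i\ne i_0$ because $0<|i-i_0|<p_0$. In class II let $n\equiv0\pmod{p_0^{\alpha+1}}$; then $p_0\nmid n+i$ for all $i$ because $1\le i<p_0$. This is where $p_0>k$ is used. The double sum in \eqref{eq:regular} is a constant $G_{\mathrm I}$ on class I and a constant $G_{\mathrm{II}}$ on class II, and $G_{\mathrm I}-G_{\mathrm{II}}=h_{i_0}(p_0^\alpha)$.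

Fix $\sigma>0$ and one of the two classes, with constant $G$, and let $n\le x$ run over it. By Lemma~\ref{lem:second} with $\sigma^2$ replaced by $\rho$, the mean of $\sum_i(H_i(n+i)-\mu_i(x))^2$ is at most $K_0\rho$ for large $x$, with $K_0$ depending only on $k$; the term $o(1)$ is absorbed because $\rho>0$. By Markov's inequality this sum exceeds $4K_0\rho$ for a proportion at most $1/4$ of the $n$. By \eqref{eq:irregular} the proportion of $n$ that are not regular is at most $k\rho+o(1)<1/4+o(1)$. The proportion of $n$ with $|F(n)|>\sigma$ is $o(1)$, since $F\to0$ in density and the class has positive density, and the proportion with $n<\sqrt x$ is $o(1)$. So for large $x$ some $n$ in the class avoids all four events. For this $n$, \eqref{eq:Fh}, \eqref{eq:regular} and the Cauchy--Schwarz inequality give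
\[
\Big|G+\sum_i\mu_i(x)\Big|\le\sigma+\sqrt{4kK_0\rho}+o(1).
\]
Subtracting the inequalities for the two classes and letting $x\to\infty$, we get $|h_{i_0}(p_0^\alpha)|\le2\sigma+2\sqrt{4kK_0\rho(z)}$. Letting $\sigma\to0$ and $z\to\infty$ gives $h_{i_0}(p_0^\alpha)=0$.

Thus $v_i=h_i$ is supported on the primes $p\le k$. Let $n_0\ge0$ and $2^\beta>n_0+k$. By \eqref{eq:val}, $\sum_iv_i(n+i)=\sum_iv_i(n_0+i)$ for all $n\equiv n_0\pmod{\prod_{p\le k}p^\beta}$. By \eqref{eq:Fh}, $F(n)$ tends to this constant along a progression of positive density. Since $F\to0$ in density, the constant is $0$, which is \eqref{eq:exact}.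
\end{proof}

\section{Logarithmic averages and independence of large prime factors}\label{sec:indep}

A function $g:\mathbb N\to\mathbb R$ is \emph{multiplicative} if $g(1)=1$ and $g(mn)=g(m)g(n)$ for coprime $m,n$. The one deep result that we use is the main theorem of \cite{Ter}.

\begin{theorem}[Ter\"av\"ainen \cite{Ter}]\label{thm:T}
Let $h\ne0$ be a fixed integer and let $\omega:[1,\infty)\to\mathbb R$ satisfy $1\le\omega(X)\le\log(3X)$ and $\omega(X)\to\infty$. There are $\delta_1(\varepsilon)>0$ and $\delta_2(\varepsilon)$ with $\delta_2(\varepsilon)\to0$ as $\varepsilon\to0$ such that the following holds for all small $\varepsilon>0$, all $x\ge x_0(\varepsilon,h,\omega)$ and all multiplicative $g_1,g_2:\mathbb N\to[-1,1]$. If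
\[
\Big|\frac1x\sum_{\substack{x\le n\le2x\\ n\equiv a\ (\mathrm{mod}\ q)}}g_1(n)-\frac1{qx}\sum_{x\le n\le2x}g_1(n)\Big|\le\frac{\delta_1(\varepsilon)}q\qquad\text{for all integers }1\le a\le q\le\varepsilon^{-1},
\]
then
\[
\Big|\frac1{\log\omega(x)}\sum_{x/\omega(x)\le n\le x}\frac{g_1(n)g_2(n+h)}n-\Big(\frac1x\sum_{x\le n\le2x}g_1(n)\Big)\Big(\frac1x\sum_{x\le n\le2x}g_2(n)\Big)\Big|\le\delta_2(\varepsilon).
\]
\end{theorem}

In \cite{Ter}, $\delta_1(\varepsilon)$ is an explicit function of $\varepsilon$; we need only its positivity and the uniformity in $g_1,g_2$, which allows these functions to depend on $x$. The equidistribution hypothesis cannot be omitted: if $g_1=g_2$ is the indicator of the odd integers and $h=1$, the correlation is $0$ while the product of the means tends to $1/4$. Three features of the theorem shape what follows. It concerns logarithmic averages over $[x/\omega,x]$, so we work with that measure. It needs equidistribution to small moduli, so we apply it to functions that ignore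 small primes. It concerns real values, so we encode additive functions by generating functions $z^{s(n)}$ with real $z\in[0,1]$.

Throughout this section $\omega=\omega(x)$ is a function as in Theorem~\ref{thm:T}, and $B=B(x)$ is a function with $B\to\infty$ and $B\le\log\log x$ for large $x$. Let $\mathbb P=\mathbb P_x$ be the probability measure on the integers $n\in(x/\omega,x-k]$ with weight proportional to $1/n$, let $\mathbb E$ be its expectation, and put $N_i=n+i$, so that $x/\omega<N_i\le x$.

\begin{lemma}\label{lem:measure}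
For large $x$, all integers $D\ge1$, $a$, and $1\le i\le k$:
\begin{itemize}
\item[(a)] $\mathbb P(n\equiv a\ (\mathrm{mod}\ D))=1/D+O(\omega/x)$;
\item[(b)] $\mathbb P(D\mid N_i)\le2/D$, and $\mathbb P(D\mid N_i)=0$ if $D>x$;
\item[(c)] $\mathbb P(D\mid N_i)=D^{-1}(1+O(1/\omega))$ if $D\le x/\omega^2$.
\end{itemize}
Moreover, \emph{(d)} a fixed set of integers of upper density at most $\varepsilon$ has $\mathbb P_x$-probability at most $\varepsilon+o(1)$.
\end{lemma}

\begin{proof}
(a) Let $0<y_1<y_2$ and let $n_1<\dots<n_s$ be the elements of the class in $(y_1,y_2]$. We have $1/n_{j+1}\le D^{-1}\int_{n_j}^{n_{j+1}}du/u\le1/n_j$, and the intervals $(y_1,n_1]$ and $(n_s,y_2]$ (or $(y_1,y_2]$ itself, if $s=0$) have length at most $D$. So $\sum_j1/n_j=D^{-1}\log(y_2/y_1)+O(1/y_1)$. With $y_1=x/\omega$, $y_2=x-k$, the case $D=1$ shows that the total weight is $\mathcal L=\log\omega+O(\omega/x)$, and the weight of the class is $\mathcal L/D+O(\omega/x)$. Divide by $\mathcal L\ge1$.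

(b) Let $D\le x$ and write $N_i=Dm$. Then $y_1<m\le y_2$ with $y_1=x/(\omega D)$, $y_2=x/D\ge1$, and $\sum_{y_1<m\le y_2}1/m\le1+\log(y_2/y_1)=1+\log\omega$. Since $1/n=(1+O(\omega/x))/N_i$, we get $\mathbb P(D\mid N_i)\le(1+o(1))(1+\log\omega)/(D\log\omega)\le2/D$. For $D>x$ use $N_i\le x$.

(c) This is (a), since $D\omega/x\le1/\omega$.

(d) If $A(y)$ is the counting function of the set, then $A(y)\le(\varepsilon+o(1))y$ uniformly for $y\ge x/\omega$, and partial summation bounds the weight of the set by $A(x)/x+\int_{x/\omega}^xA(y)y^{-2}\,dy\le(\varepsilon+o(1))(1+\log\omega)$.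
\end{proof}

Moments of an additive function at a single $N_i$ are sums of probabilities $\mathbb P(D\mid N_i)$ over products $D$ of primes. The next lemma says when all of them may be replaced by $\mathbf 1_{D\le x}/D$. The delicate range is $D$ close to $x$, where (a) says nothing; it is harmless if $D$ has a large prime factor, because that prime is then confined to a short interval.

\begin{lemma}\label{lem:replace}
Fix $\eta\in(0,1)$ and $\Lambda>0$. Let $\mathcal M=\mathcal M_x$ and $\mathcal D=\mathcal D_x$ be sets of positive integers such that $\sum_{m\in\mathcal M}1/m\le\Lambda$ and every $D\in\mathcal D$ with $x^{1-\eta}<D\le x$ has the form $D=mr$ with $m\in\mathcal M$ and $r>x^\eta$ prime. Then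
\[
\sum_{D\in\mathcal D}\Big|\mathbb P(D\mid N_i)-\frac{\mathbf 1_{D\le x}}D\Big|\to0\qquad(x\to\infty).
\]
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:measure}. The $D\le x^{1-\eta}$ contribute $O(x^{-\eta}\omega)$ by (a), and the $D>x$ contribute $0$ by (b). The $D\in(x^{1-\eta},x/\omega^2]$ contribute $O(\omega^{-1})\,\Lambda\sum_{x^\eta<r\le x}1/r=O_{\eta,\Lambda}(1/\omega)$ by (c) and \eqref{eq:mertens}. For $x/\omega^2<D\le x$ each term is at most $1/D$ by (b). For fixed $m$ the prime $r$ lies in $(y,\omega^2y]$ with $y=\max(x^\eta,x/(m\omega^2))$, so by \eqref{eq:short} these terms contribute at most $K\Lambda(1+2\log\omega)/(\eta\log x)$, which tends to $0$ since $\omega\le\log3x$.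
\end{proof}

For $\Lambda>0$ let $\mathcal G_x(\Lambda)$ be the class of functions
\[
g(n)=\prod_{p\mid n,\ p\in\mathcal Q}z_p,
\]
where $\mathcal Q$ is a set of primes in $(B,x]$ with $\sum_{p\in\mathcal Q}1/p\le\Lambda$, and $z_p\in[0,1]$. These functions are multiplicative with values in $[0,1]$.

\begin{lemma}\label{lem:means}
Fix $\Lambda$ and integers $1\le a\le q$. To each $g\in\mathcal G_x(\Lambda)$ belongs a number $m_g$, independent of $a,q$, with
\[
\frac1y\sum_{\substack{n\le y\\ n\equiv a\ (\mathrm{mod}\ q)}}g(n)=\frac{m_g}q+o(1),\qquad\frac1{\log\omega}\sum_{x/\omega<n\le x}\frac{g(n)}n=m_g+o(1)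
\]
as $x\to\infty$, uniformly for $g\in\mathcal G_x(\Lambda)$ and $x/\omega\le y\le2x$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the set of squarefree products of primes of $\mathcal Q$ (including $1$), and let $\psi(d)=\prod_{p\mid d}(z_p-1)$ for $d\in\mathcal N$ and $\psi(d)=0$ otherwise. Expanding $\prod_{p\mid n,\,p\in\mathcal Q}(1+(z_p-1))$ gives $g(n)=\sum_{d\mid n}\psi(d)$, and $|\psi|\le\mathbf 1_{\mathcal N}$. The point is that $\mathcal N$ is sparse. Let $\mathcal N(y)=\#\{d\le y:d\in\mathcal N\}$. For $d\in\mathcal N$ write $\log y=\sum_{p\mid d}\log p+\log(y/d)$; if $p\mid d$, then $d=pm$ with $m\in\mathcal N$. Using $\log(y/d)\le y/d$ and Chebyshev's bound,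
\[
\mathcal N(y)\log y\le\sum_{m\in\mathcal N,\ m\le y}\ \sum_{p\le y/m}\log p+\sum_{d\in\mathcal N}\frac yd\ll y\sum_{m\in\mathcal N}\frac1m=y\prod_{p\in\mathcal Q}\Big(1+\frac1p\Big)\le e^\Lambda y .
\]
So $\mathcal N(y)\ll_\Lambda y/\log y$ for $y\ge2$. For large $x$ we have $B\ge q$, so every $d\in\mathcal N$ is coprime to $q$, and
\[
\sum_{\substack{n\le y\\ n\equiv a\ (\mathrm{mod}\ q)}}g(n)=\sum_{d\le y}\psi(d)\Big(\frac y{qd}+O(1)\Big)=\frac yq\sum_{d\le y}\frac{\psi(d)}d+O_\Lambda\Big(\frac y{\log y}\Big).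
\]
Put $m_g=\sum_{d\le x}\psi(d)/d$. By partial summation,
\[
\sum_{x/\omega<d\le2x}\frac{|\psi(d)|}d\le\frac{\mathcal N(2x)}{2x}+\int_{x/\omega}^{2x}\frac{\mathcal N(u)}{u^2}\,du\ll_\Lambda\frac{1+\log\omega}{\log x}\to0,
\]
so $\sum_{d\le y}\psi(d)/d=m_g+o(1)$ for $x/\omega\le y\le2x$. This is the first assertion. With $S(y)=\sum_{n\le y}g(n)=(m_g+o(1))y$, partial summation gives $\sum_{x/\omega<n\le x}g(n)/n=O(1)+\int_{x/\omega}^xS(y)y^{-2}\,dy=O(1)+(m_g+o(1))\log\omega$, and $\log\omega\to\infty$.
\end{proof}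

\begin{proposition}\label{prop:indep}
Fix $\Lambda$ and $i\ne j$ in $\{1,\dots,k\}$. Uniformly for $g_1,g_2\in\mathcal G_x(\Lambda)$,
\[
\mathbb E\,g_1(N_i)g_2(N_j)=\mathbb E\,g_1(N_i)\,\mathbb E\,g_2(N_j)+o(1).
\]
\end{proposition}

\begin{proof}
Subtracting the first formula of Lemma~\ref{lem:means} at $y=x$ from that at $y=2x$, we find for fixed $a,q$ that $x^{-1}\sum_{x\le n\le2x,\,n\equiv a\,(q)}g(n)=m_g/q+o(1)$, uniformly in $g$. Fix a small $\varepsilon>0$. Only finitely many pairs $(a,q)$ occur in the hypothesis of Theorem~\ref{thm:T}, so the hypothesis holds for all $g_1\in\mathcal G_x(\Lambda)$ once $x\ge x_1(\varepsilon)$. With $h=j-i$ the theorem gives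
\[
\limsup_{x\to\infty}\ \sup_{g_1,g_2}\ \Big|\frac1{\log\omega}\sum_{x/\omega\le m\le x}\frac{g_1(m)g_2(m+h)}m-m_{g_1}m_{g_2}\Big|\le\delta_2(\varepsilon),
\]
and letting $\varepsilon\to0$ shows that the left side is $0$. The substitution $m=n+i$ changes the weight $1/n$ by a factor $1+O(\omega/x)$ and the range by $O(1)$ integers of weight $O(\omega/x)$, and the total weight of $\mathbb P$ is $\log\omega+O(\omega/x)$. Hence $\mathbb E\,g_1(N_i)g_2(N_j)=m_{g_1}m_{g_2}+o(1)$. The same substitution in the second formula of Lemma~\ref{lem:means} gives $\mathbb E\,g_1(N_i)=m_{g_1}+o(1)$ and $\mathbb E\,g_2(N_j)=m_{g_2}+o(1)$.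
\end{proof}

We now pass from multiplicative functions to counting variables. For a set $\mathcal P$ of primes let $s_{\mathcal P}(n)=\#\{p\in\mathcal P:p\mid n\}$.

\begin{corollary}\label{cor:indep}
Fix $\eta\in(0,1)$, integers $a,b\ge1$, a number $H>0$, and $i\ne j$. Let $\mathcal Q_1,\dots,\mathcal Q_b$ be disjoint sets of primes in $(x^\eta,x]$ and $\mathbf s'=(s_{\mathcal Q_l}(N_j))_{l\le b}$. Let $\mathbf s$ be either
\begin{itemize}
\item[(i)] $(s_{\mathcal P_l}(N_i))_{l\le a}$, where $\mathcal P_1,\dots,\mathcal P_a$ are disjoint sets of primes in $(x^\eta,x]$, or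
\item[(ii)] the indicator of $s_{\mathcal W}(N_i)=0$, where $\mathcal W$ is a set of primes in $(B,x]$ with $\sum_{p\in\mathcal W}1/p\le1$.
\end{itemize}
Then $\mathbb E\,\phi(\mathbf s)\phi'(\mathbf s')=\mathbb E\,\phi(\mathbf s)\,\mathbb E\,\phi'(\mathbf s')+o(1)$, uniformly over all such sets and all real functions $\phi,\phi'$ bounded by $H$.
\end{corollary}

\begin{proof}
Let $d=\lfloor1/\eta\rfloor$. An integer $N\le x$ has at most $d$ prime factors $>x^\eta$, so all counts lie in $\{0,\dots,d\}$. For $\mathbf z\in[0,1]^a$ the function $g_1(n)=\prod_lz_l^{s_{\mathcal P_l}(n)}$, with $0^0=1$, lies in $\mathcal G_x(\Lambda)$ with $\Lambda=1+\log(1/\eta)$ for large $x$: the sets are disjoint, $x^\eta>B$, and \eqref{eq:mertens} bounds the sum of reciprocals. The same holds for $g_2(n)=\prod_ly_l^{s_{\mathcal Q_l}(n)}$. In case (i) the difference $\mathbb E\,g_1(N_i)g_2(N_j)-\mathbb E\,g_1(N_i)\mathbb E\,g_2(N_j)$ is a polynomial in $(\mathbf z,\mathbf y)$ of degree at most $d$ in each variable, and the coefficient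 of $\mathbf z^{\mathbf e}\mathbf y^{\mathbf e'}$ is
\begin{equation}\label{eq:coeff}
\mathbb P(\mathbf s=\mathbf e,\ \mathbf s'=\mathbf e')-\mathbb P(\mathbf s=\mathbf e)\,\mathbb P(\mathbf s'=\mathbf e').
\end{equation}
By Lagrange interpolation in each variable, every coefficient is a linear combination, with weights depending only on $d,a,b$, of the values of the polynomial on the grid $\{0,1/d,\dots,1\}^{a+b}$. These values are $o(1)$ by Proposition~\ref{prop:indep}, so \eqref{eq:coeff} is $o(1)$. In case (ii) let $g_1$ be the indicator of $s_{\mathcal W}(n)=0$, which lies in $\mathcal G_x(1)$ (take all $z_p=0$). Interpolation in $\mathbf y$ alone shows that \eqref{eq:coeff} is $o(1)$ for $\mathbf e=1$, and the case $\mathbf e=0$ follows by taking complements. Multiply \eqref{eq:coeff} by $\phi(\mathbf e)\phi'(\mathbf e')$ and sum over the at most $(d+1)^{a+b}$ pairs of values.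
\end{proof}

\section{A model case}\label{sec:model}

The idea behind Proposition~\ref{prop:A} is that the variables $f_i(N_i)$ are uncorrelated, so that the variance of their sum is the sum of their variances. If the sum is concentrated, each $f_i(N_i)$ has small variance, and this forces $f_i$ to be close to a multiple of $\log$. We show both halves in the simplest situations.

Let $k=2$, fix $\frac12<b<1$, and let $\mathcal P_1,\mathcal P_2$ be sets of primes in $(\sqrt x,x^b]$, depending on $x$, with $\lambda_i=\sum_{q\in\mathcal P_i}1/q$. Put $U_1=s_{\mathcal P_1}(N_1)$ and $U_2=-s_{\mathcal P_2}(N_2)$; these are the values at $N_1$ and $N_2$ of two additive functions. Suppose that $U_1+U_2$ is within $o(1)$ of a constant $\gamma_x$ with probability $1-o(1)$. We claim that $\lambda_1,\lambda_2\to0$.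

An integer $N\le x$ has at most one prime factor $>\sqrt x$, so $|U_i|\in\{0,1\}$. By Lemma~\ref{lem:measure}(a), $\mathbb E|U_i|=\lambda_i+O(x^{b-1}\omega)$, hence $\operatorname{Var}U_i=\lambda_i-\lambda_i^2+o(1)$. The covariance is
\[
\operatorname{Cov}(U_1,U_2)=-\sum_{q\in\mathcal P_1}\sum_{r\in\mathcal P_2}\big(\mathbb P(q\mid N_1,\ r\mid N_2)-\mathbb P(q\mid N_1)\mathbb P(r\mid N_2)\big).
\]
Here counting in progressions fails: the event $q\mid N_1$, $r\mid N_2$ is a class modulo $qr>x$, which contains at most one $n$ in the range, and the error $O(\omega/x)$ of Lemma~\ref{lem:measure}(a) exceeds the main term $1/(qr)$. But $U_1=1-g_1(N_1)$ and $U_2=g_2(N_2)-1$, where $g_i\in\mathcal G_x(1)$ is the indicator of having no prime factor in $\mathcal P_i$. So Proposition~\ref{prop:indep} gives $\operatorname{Cov}(U_1,U_2)=o(1)$. Since $\lambda_i\le\log2+o(1)<0.7$ by \eqref{eq:mertens},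
\[
\operatorname{Var}(U_1+U_2)=\lambda_1(1-\lambda_1)+\lambda_2(1-\lambda_2)+o(1)\ge0.3(\lambda_1+\lambda_2)-o(1).
\]
The variable $U_1+U_2$ is bounded and concentrated, so its variance tends to $0$, and the claim follows.

For general bounded weights $w_q$ and $U=\sum_{q\mid N}w_q$, one expects $\mathbb EU^2\approx\sum_qw_q^2/q+\sum_{q\ne r,\,qr\le x}w_qw_r/(qr)$, since $qr\mid N$ is impossible for $qr>x$, while $(\mathbb EU)^2\approx\sum_{q,r}w_qw_r/(qr)$. This leads to the quadratic form on functions $w$ on the primes $q\le x$,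
\begin{equation}\label{eq:Q}
Q_x(w)=\sum_{q\le x}\frac{w_q^2}q-\sum_{\substack{q,r\le x\\ qr>x}}\frac{w_qw_r}{qr},
\end{equation}
where the last sum includes $q=r$ if $q^2>x$. For the indicator of $\mathcal P_i$ it equals $\lambda_i-\lambda_i^2$, as found above. In general $Q_x(w)$ is not bounded below by a positive multiple of $\sum w_q^2/q$. Put
\[
\theta_q=\frac{\log q}{\log x},\qquad n_q=\sum_{x/q<r\le x}\frac{\theta_r}r=\theta_q+O\Big(\frac1{\log x}\Big),
\]
the last equality by \eqref{eq:mertens}. Then $Q_x(\theta)=\sum_q(\theta_q/q)(\theta_q-n_q)=O(1/\log x)$, whereas $\sum_{\sqrt x<q\le x}\theta_q^2/q\ge\frac14(\log2+o(1))$. This reflects the fact that $\log N/\log x=1+o(1)$ has no variance.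

A continuous model shows that $\theta$ is the only degenerate direction. By \eqref{eq:mertens}, the points $\theta_q$ with masses $1/q$ are distributed like $ds/s$ on $(0,1]$. Write $w(s)=s\varphi(s)$ with $\varphi$ bounded. Since $\{t\in(0,1]:s+t>1\}$ has length $s$,
\begin{equation}\label{eq:cont}
\int_0^1w(s)^2\frac{ds}s-\iint_{s+t>1}w(s)w(t)\frac{ds\,dt}{st}=\frac12\iint_{s+t>1}\big(\varphi(s)-\varphi(t)\big)^2ds\,dt .
\end{equation}
The right side compares $\varphi(s)$ with $\varphi(t)$ when $s+t>1$. Any two points of $(\frac12,1]$ are compared directly, and each $s\le\frac12$ is compared with the points of $(1-s,1]$. So the form is small only if $\varphi$ is nearly constant. Section~\ref{sec:form} makes this quantitative.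

Two difficulties remain. Tightness gives boundedness, not concentration at a point; in Section~\ref{sec:scale} we multiply the $f_i$ by a factor $t(x)\to0$, chosen so that the rescaled functions stay at a fixed small distance $\varepsilon_0$ from the multiples of $\log$. And the rescaled functions may still be large at some primes, where moments are useless; because $\varepsilon_0$ is small, such primes divide $N_1\cdots N_k$ rarely, and we treat their occurrence as a rare event.

\section{The variance form}\label{sec:form}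

Let $\ell_x(q)=\sum_{x/q<r\le x}1/r$. The constants in this section are absolute.

\begin{lemma}\label{lem:pairs}
\emph{(i)} For $y\ge4$ and real numbers $w_q$,
\[
\Big|\sum_{q,r\le y,\ qr>y}\frac{w_qw_r}{qr}\Big|\le K\sum_{q\le y}\frac{w_q^2}q .
\]
\emph{(ii)} For $0<\eta\le\frac1{20}$ and $x\ge x(\eta)$ we have $\sum_{q\le x^{1-3\eta}}\ell_x(q)^2/q\le K$, with $K$ independent of $\eta$.
\end{lemma}

\begin{proof}
If $q\le\sqrt y$ and $r>y/q$, then $\log r\ge\frac12\log y$, so by \eqref{eq:mertens}
\begin{equation}\label{eq:ell}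
\ell_y(q)\le\frac2{\log y}\sum_{y/q<r\le y}\frac{\log r}r\le K\frac{\log q}{\log y}\qquad(q\le\sqrt y).
\end{equation}
(i) By the Cauchy--Schwarz inequality the left side is at most $\Sigma^{1/2}\big(\sum_{q,r}w_q^2w_r^2/(qr)\big)^{1/2}=\Sigma^{1/2}\sum_qw_q^2/q$, where $\Sigma=\sum_{q,r\le y,\,qr>y}1/(qr)$. The pairs with $\min(q,r)\le\sqrt y$ contribute at most $2K\sum_{q\le\sqrt y}\log q/(q\log y)\le K$ to $\Sigma$, and the pairs with $q,r>\sqrt y$ at most $(\sum_{\sqrt y<q\le y}1/q)^2\le K$.

(ii) By \eqref{eq:ell} the primes $q\le\sqrt x$ contribute at most $K\sum_{q\le x}\theta_q^2/q\le K\sum_{q\le x}\theta_q/q\le K$. The remaining primes lie in the ranges $x^{1-2^{-s}}<q\le x^{1-2^{-s-1}}$ with $s\ge1$ and $2^{-s}>3\eta$. In such a range $x/q\ge x^{2^{-s-1}}$, so $\ell_x(q)\le(s+1)\log2+O(1)\le K(s+1)$ for $x\ge x(\eta)$. The sum of $1/q$ over the range is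
\[
\log\frac{1-2^{-s-1}}{1-2^{-s}}+O\Big(\frac1{\log x}\Big)\le2^{-s}+O\Big(\frac1{\log x}\Big)\le2\cdot2^{-s}
\]
for $x\ge x(\eta)$. Finally $\sum_s(s+1)^22^{-s}<\infty$.
\end{proof}

\begin{lemma}\label{lem:form}
Let $w$ be a real function on the primes $q\le x$ that vanishes for $q\le B$, and let $V(w)=\sum_qw_q^2/q$. Then \emph{(i)} $|Q_x(w)|\le KV(w)$, and \emph{(ii)} if $x$ and $B$ are large, there is $\kappa\in\mathbb R$ with
\[
\sum_{B<q\le x}\frac{(w_q-\kappa\theta_q)^2}q\le7\Big(Q_x(w)+K\frac{V(w)}{\log B}\Big).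
\]
\end{lemma}

\begin{proof}
Part (i) is Lemma~\ref{lem:pairs}(i) with $y=x$. For (ii) we imitate \eqref{eq:cont}. Put $m_q=\theta_q/q$ and $\varphi_q=w_q/\theta_q$, so that $m_q\varphi_q=w_q/q$, and recall that $n_q=\sum_{x/q<r\le x}m_r=\theta_q(1+O(1/\log q))$. Let
\[
D=\frac12\sum_{q,r\le x,\ qr>x}m_qm_r(\varphi_q-\varphi_r)^2=\sum_qm_q\varphi_q^2n_q-\sum_{qr>x}\frac{w_qw_r}{qr}.
\]
Since $m_q\varphi_q^2\theta_q=w_q^2/q$, we get $D=Q_x(w)+O(\sum_qw_q^2/(q\log q))\le Q_x(w)+KV(w)/\log B$. It remains to bound the left side in (ii) by $7D$.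

No pair in $D$ has both primes $\le\sqrt x$, and all pairs with both primes $>\sqrt x$ occur. So $D=D_1+D_2$ with
\[
D_1=\frac12\sum_{q,r>\sqrt x}m_qm_r(\varphi_q-\varphi_r)^2,\qquad D_2=\sum_{q\le\sqrt x}\ \sum_{x/q<r\le x}m_qm_r(\varphi_q-\varphi_r)^2,
\]
and $r>\sqrt x$ in $D_2$. Let $m_*=\sum_{\sqrt x<q\le x}m_q=\frac12+o(1)$ and let $\kappa=m_*^{-1}\sum_{q>\sqrt x}m_q\varphi_q$ be the weighted mean of $\varphi$ on $(\sqrt x,x]$. Both $D_1$ and $m_*\sum_{q>\sqrt x}m_q(\varphi_q-\kappa)^2$ expand to $m_*\sum m_q\varphi_q^2-(\sum m_q\varphi_q)^2$, so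
\[
\sum_{q>\sqrt x}m_q(\varphi_q-\kappa)^2=\frac{D_1}{m_*}=(2+o(1))D_1 .
\]
For $q\le\sqrt x$ we pass through the primes $r>x/q$, using $(\varphi_q-\kappa)^2\le2(\varphi_q-\varphi_r)^2+2(\varphi_r-\kappa)^2$ and $\sum_{q\le\sqrt x}m_q=\frac12+o(1)$:
\[
\sum_{B<q\le\sqrt x}m_qn_q(\varphi_q-\kappa)^2\le2D_2+2\sum_{r>\sqrt x}m_r(\varphi_r-\kappa)^2\sum_{q\le\sqrt x}m_q\le2D_2+(2+o(1))D_1\le(2+o(1))D.
\]
Now $(w_q-\kappa\theta_q)^2/q=m_q\theta_q(\varphi_q-\kappa)^2$. For $B<q\le\sqrt x$ and $B$ large we have $\theta_q\le2n_q$, and for $q>\sqrt x$ we use $\theta_q\le1$. The total is at most $(4+o(1))D+(2+o(1))D\le7D$.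
\end{proof}

\section{Choice of scale and decomposition}\label{sec:scale}

We begin the proof of Proposition~\ref{prop:A}. Let $F$ be tight. The proof has two small parameters, $\varepsilon_0\in(0,\frac1{8k}]$ and $\eta\in(0,\min(\frac1{20},\frac1{64k})]$. In Section~\ref{sec:end}, $\varepsilon_0$ is fixed in terms of $k$, then $\eta$ in terms of $k$ and $\varepsilon_0$, and then $x\to\infty$. Accordingly, the constants $K$ never depend on $\varepsilon_0$, $\eta$ or the $f_i$; inequalities are asserted for $x$ large in terms of all these data; and $o(1)$ tends to $0$ as $x\to\infty$ with all of them fixed.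

\subsection*{The scale}
For $t>0$ we measure the distance of $tf_i$ from the multiples of $\log$ on the primes up to $x$ by
\[
\Phi_i(t,x)=\inf_{y\in\mathbb R}\sum_{p\le x}\frac{\min\big(1,t^2(f_i(p)-y\log p)^2\big)}p,\qquad\Phi=\max_i\Phi_i .
\]
The function $\Phi$ is nondecreasing in $t$ and in $x$. For $s<t$ we have $\min(1,t^2a^2)\le(t/s)^2\min(1,s^2a^2)$, so $\Phi(s,x)\le\Phi(t,x)\le(t/s)^2\Phi(s,x)$, and $\Phi(\cdot,x)$ is continuous. Taking $y=0$ shows that $\Phi(t,x)\to0$ as $t\to0$.

\begin{lemma}\label{lem:caseI}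
If there is $t_1>0$ with $\Phi(t_1,x)\le\varepsilon_0$ for all $x$, then the conclusion of Proposition~\ref{prop:A} holds.
\end{lemma}

\begin{proof}
Choose $y_i(x)$ with $\sum_{p\le x}\min(1,t_1^2(f_i(p)-y_i(x)\log p)^2)/p\le2\varepsilon_0$. Fix a finite set $\mathcal F$ of primes with $\sum_{p\in\mathcal F}1/p>2\varepsilon_0$. For $x\ge\max\mathcal F$ some $p\in\mathcal F$ has $t_1|f_i(p)-y_i(x)\log p|<1$, so $y_i(x)$ is bounded. Along a sequence $x\to\infty$ let $y_i(x)\to c_i$ for all $i$. For each fixed $z$ the limit gives $\sum_{p\le z}\min(1,t_1^2h_i(p)^2)/p\le2\varepsilon_0$ with $h_i=f_i-c_i\log$. Let $z\to\infty$ and use $\min(1,t_1^2a^2)\ge\min(1,t_1^2)\min(1,a^2)$.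
\end{proof}

From now on we assume that the hypothesis of Lemma~\ref{lem:caseI} fails, and we seek a contradiction. By monotonicity in $x$, for every $s>0$ there is $x(s)$ with $\Phi(s,x)>\varepsilon_0$ for $x\ge x(s)$. For $x\ge x(1)$ continuity gives $t=t(x)\in(0,1)$ with
\[
\Phi(t(x),x)=\varepsilon_0 .
\]
For $x\ge x(s)$ monotonicity in $t$ gives $t(x)<s$; hence $t(x)\to0$. Choose $y_i=y_i(x)$ within $1/x$ of the infimum, and put $\tau_i=ty_i$ and $u_i=tf_i-\tau_i\log$. Then $u_i$ is an additive function depending on $x$, and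
\begin{equation}\label{eq:min}
\Phi_i(t,x)\le\sum_{p\le x}\frac{\min(1,u_i(p)^2)}p\le\Phi_i(t,x)+\frac1x\le\varepsilon_0+\frac1x .
\end{equation}

\begin{lemma}\label{lem:tau}
We have $\tau_i(x)\to0$, and $u_i(p^\alpha)\to0$ for each fixed prime power $p^\alpha$.
\end{lemma}

\begin{proof}
Suppose that $|\tau_i(x)|\ge\kappa>0$ for arbitrarily large $x$, and fix $z$. Since $t\to0$, for such $x$ large we have $|tf_i(p)|\le\frac\kappa2\log p$, hence $|u_i(p)|\ge\frac\kappa2\log p$, for all $p\le z$. Then \eqref{eq:min} gives $\sum_{p\le z}\min(1,\frac{\kappa^2}4\log^2p)/p\le2\varepsilon_0$ for all $z$, contradicting the divergence of $\sum1/p$. The second assertion follows from $u_i(p^\alpha)=tf_i(p^\alpha)-\tau_i\alpha\log p$.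
\end{proof}

\subsection*{The functions $\omega$ and $B$}
The quantity $\tau_i\log x$ need not be small, so we want the range of $n$ short enough for $\tau_i\log N_i$ to be nearly constant on it. Let $\tau=x^{-1}+\max_i|\tau_i|$ and $\omega(x)=\min(\log3x,\exp(\tau^{-1/2}))$ for $x\ge x(1)$, and $\omega(x)=1$ for smaller $x$. Then $1\le\omega\le\log3x$, $\omega\to\infty$, and $|\tau_i|\log\omega\le\tau^{1/2}\to0$. Next, by Lemma~\ref{lem:tau} there are $x_1<x_2<\dots\to\infty$ such that $\log\log x\ge j$ and $\sum_i\sum_{q^\alpha\le j^2}|u_i(q^\alpha)|\le1/j$ for $x\ge x_j$, the inner sum running over prime powers. Putting $B(x)=j$ for $x_j\le x<x_{j+1}$, we get $B\to\infty$, $B\le\log\log x$ and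
\begin{equation}\label{eq:B}
\sum_i\sum_{q^\alpha\le B^2}|u_i(q^\alpha)|\to0 .
\end{equation}
So the small primes, at which $N_i$ and $N_j$ interact and the hypothesis of Theorem~\ref{thm:T} could fail, can be discarded. Neither $\omega$ nor $B$ depends on $\eta$. We use $\mathbb P$, $\mathbb E$, $N_i$ of Section~\ref{sec:indep} with these functions.

For each fixed $A$ we have $t^{-1/2}\ge A$ for large $x$, so tightness and Lemma~\ref{lem:measure}(d) give
\begin{equation}\label{eq:tightuse}
\mathbb P\big(|F(n)|>t^{-1/2}\big)\to0 .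
\end{equation}
This is the only use of tightness. If $|F(n)|\le t^{-1/2}$, then $|tF(n)|\le t^{1/2}$, and $|\log N_i-\log x|\le\log\omega$ gives
\begin{equation}\label{eq:conc}
\sum_iu_i(N_i)=tF(n)-\sum_i\tau_i\log N_i=-\log x\sum_i\tau_i+o(1),
\end{equation}
uniformly in such $n$. The rescaled sum is concentrated at one point, as in the model case.

\subsection*{Tame and wild primes}
We also discard the primes above $x^{1-3\eta}$. They have small total mass, and the gap below $x$ leaves room for counting in progressions whose modulus involves one prime up to $x^{1-3\eta}$ and two primes up to $x^\eta$. Define the \emph{tame} and \emph{wild} primes for $u_i$ and their weights by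
\begin{gather*}
\mathcal T_i=\{B<q\le x^{1-3\eta}:|u_i(q)|\le1\},\qquad\mathcal W_i=\{B<q\le x^{1-3\eta}:|u_i(q)|>1\},\\
V_i=\sum_{q\in\mathcal T_i}\frac{u_i(q)^2}q,\qquad M_i=\sum_{q\in\mathcal W_i}\frac1q,\qquad V=\sum_iV_i,\qquad M=\sum_iM_i .
\end{gather*}
By \eqref{eq:min},
\begin{equation}\label{eq:VMupper}
V_i+M_i\le\Phi_i(t,x)+\frac1x\le\varepsilon_0+\frac1x\le\min(1,2\varepsilon_0).
\end{equation}
By \eqref{eq:mertens} and $-\log(1-3\eta)\le3\eta/(1-3\eta)<3.6\eta$,
\begin{equation}\label{eq:top}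
\sum_{x^{1-3\eta}<q\le x}\frac1q\le4\eta .
\end{equation}
The primes $q\le B$ contribute $o(1)$ to the sum in \eqref{eq:min}, by \eqref{eq:B} and $\min(1,u^2)\le|u|$. Hence the first inequality in \eqref{eq:min} gives
\begin{equation}\label{eq:VMlower}
\varepsilon_0=\max_i\Phi_i(t,x)\le V+M+4\eta+o(1).
\end{equation}
Our aim is to prove $V+M\le K\sqrt\eta+o(1)$, which contradicts \eqref{eq:VMlower} for small $\eta$.

Define the random variables
\begin{gather*}
U_i=\sum_{q\mid N_i,\ q\in\mathcal T_i}u_i(q),\qquad X_i=U_i-\mathbb EU_i,\qquad Z=\sum_iX_i,\\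
b_i=s_{\mathcal W_i}(N_i),\qquad R=\sum_i\ \sum_{q\mid N_i,\ q\in\mathcal W_i}u_i(q).
\end{gather*}
Call the primes in $(B,x^\eta]$ \emph{small} and those in $(x^\eta,x^{1-3\eta}]$ \emph{medium}, and write $U_i=U_i^{\mathrm s}+U_i^{\mathrm m}$ and $X_i=X_i^{\mathrm s}+X_i^{\mathrm m}$ for the corresponding parts, with $X_i^{\mathrm s}=U_i^{\mathrm s}-\mathbb EU_i^{\mathrm s}$ and $X_i^{\mathrm m}=U_i^{\mathrm m}-\mathbb EU_i^{\mathrm m}$. Small primes are handled by counting in progressions. Medium primes are handled by Corollary~\ref{cor:indep}; at most $1/\eta$ of them divide $N_i$, so $|U_i^{\mathrm m}|\le1/\eta$.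

Let $\mathcal E$ be the event that at least one of the following occurs: some $N_i$ has a prime factor $>x^{1-3\eta}$; $|F(n)|>t^{-1/2}$; some $N_i$ is divisible by $q^2$ with $q>B$; some $N_i$ is divisible by a prime power $q^\alpha>B^2$ with $q\le B$. In the last condition it suffices to consider the least such $\alpha$ for each $q$. By Lemma~\ref{lem:measure}(b), \eqref{eq:top} and \eqref{eq:tightuse},
\begin{equation}\label{eq:PE}
\mathbb P(\mathcal E)\le8k\eta+o(1)+k\sum_{q>B}\frac2{q^2}+kB\frac2{B^2}=8k\eta+o(1).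
\end{equation}
Off $\mathcal E$, the primes $q\le B$ contribute $o(1)$ to $\sum_iu_i(N_i)$ by \eqref{eq:B}, and each prime $q>B$ dividing $N_i$ does so to the first power and lies in $\mathcal T_i\cup\mathcal W_i$. With \eqref{eq:conc} we obtain
\begin{equation}\label{eq:ZR}
Z+R=\gamma+o(1)\quad\text{uniformly off }\mathcal E,\qquad\gamma=\gamma_x=-\log x\sum_i\tau_i-\sum_i\mathbb EU_i .
\end{equation}

\section{Moment estimates}\label{sec:moments}

Let $\tilde u_i$ be the function on the primes $q\le x$ equal to $u_i$ on $\mathcal T_i$ and to $0$ elsewhere; thus $V(\tilde u_i)=V_i$.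

\begin{lemma}\label{lem:var}
We have $\mathbb EX_i^2=Q_x(\tilde u_i)+o(1)$ and $\mathbb E(X_i^{\mathrm m})^2\le KV_i+o(1)$.
\end{lemma}

\begin{proof}
Write $u=\tilde u_i$. Then $\mathbb EU_i^2=\sum_qu_q^2\,\mathbb P(q\mid N_i)+\sum_{q\ne r}u_qu_r\,\mathbb P(qr\mid N_i)$. Let $\mathcal D$ consist of the primes of $\mathcal T_i$ and the products of two distinct such primes; each $D\in\mathcal D$ occurs at most twice, with coefficients bounded by $1$. If $D>x^{1-\eta}$, then $D=qr$ with $q,r\le x^{1-3\eta}$, hence $q,r>x^{2\eta}$. So Lemma~\ref{lem:replace} applies with $\mathcal M$ the set of primes in $(x^{2\eta},x]$, and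
\[
\mathbb EU_i^2=\sum_q\frac{u_q^2}q+\sum_{q\ne r,\ qr\le x}\frac{u_qu_r}{qr}+o(1).
\]
By Lemma~\ref{lem:measure}(a), $\mathbb EU_i=\sum_qu_q/q+O(x^{-3\eta}\omega)$, and $\sum_q|u_q|/q=O(\log\log x)$, so $(\mathbb EU_i)^2=\sum_{q,r}u_qu_r/(qr)+o(1)$. Subtracting, $\mathbb EX_i^2=Q_x(u)-\sum_{q^2\le x}u_q^2/q^2+o(1)$, and the last sum is at most $\sum_{q>B}q^{-2}=o(1)$. Only the support of $u$ and $|u_q|\le1$ were used, so the same formula holds for $X_i^{\mathrm m}$ with $u$ restricted to the medium primes. Lemma~\ref{lem:form}(i) then gives the second assertion.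
\end{proof}

A fourth moment bound will control the contribution of $\mathcal E$ to $\mathbb EZ^2$.

\begin{lemma}\label{lem:fourth}
We have $\mathbb EX_i^4\le K$, and hence $\mathbb EZ^4\le K$.
\end{lemma}

\begin{proof}
At most seven primes $>x^{1/8}$ divide $N_i\le x$. Their contribution to $U_i$ is at most $7$ in absolute value, and so is its mean; their contribution to $X_i$ is at most $14$. The rest is $X'=\sum_ru_r(\mathbf 1_{r\mid N_i}-\mathbb P(r\mid N_i))$, summed over $r\in\mathcal T_i$, $r\le x^{1/8}$, where $u_r=u_i(r)$. Let $\xi_r$ be independent variables equal to $1$ with probability $1/r$ and to $0$ otherwise, and let $X''=\sum_ru_r(\xi_r-1/r)$. For primes $r_1,\dots,r_4$ and $\mathcal J\subset\{1,2,3,4\}$ let $D$ be the least common multiple of the $r_j$, $j\in\mathcal J$. Then $\mathbb E\prod_{j\in\mathcal J}\mathbf 1_{r_j\mid N_i}=1/D+O(\omega/x)$ and $\mathbb P(r\mid N_i)=1/r+O(\omega/x)$ by Lemma~\ref{lem:measure}(a), while $\prod_{j\in\mathcal J}\xi_{r_j}$ has mean $1/D$. Both fourth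 moments expand into at most $x^{1/2}$ quadruples of $16$ terms each, so $\mathbb EX'^4=\mathbb EX''^4+O(x^{-1/2}\omega)$. In the expansion of $\mathbb EX''^4$ only the terms in which every prime occurs at least twice survive, and $\mathbb E(\xi_r-1/r)^4\le\mathbb E(\xi_r-1/r)^2\le1/r$. So $\mathbb EX''^4\le V_i+3V_i^2\le4$ by \eqref{eq:VMupper}. The bounds follow from $(a_1+\dots+a_s)^4\le s^3(a_1^4+\dots+a_s^4)$.
\end{proof}

The next lemma contains all uses of Theorem~\ref{thm:T}.

\begin{lemma}\label{lem:cross}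
For $i\ne j$:
\begin{itemize}
\item[(i)] $\operatorname{Cov}(U_i^{\mathrm m},U_j^{\mathrm m})=o(1)$;
\item[(ii)] $\mathbb E\,\mathbf 1_{b_i\ge1}(X_j^{\mathrm m})^2=\mathbb P(b_i\ge1)\,\mathbb E(X_j^{\mathrm m})^2+o(1)$;
\item[(iii)] $\mathbb P(b_i\ge1,\,b_j\ge1)=\mathbb P(b_i\ge1)\,\mathbb P(b_j\ge1)+o(1)$.
\end{itemize}
\end{lemma}

\begin{proof}
The indicators of having no prime factor in $\mathcal W_i$, respectively $\mathcal W_j$, lie in $\mathcal G_x(1)$ by \eqref{eq:VMupper}. Proposition~\ref{prop:indep} gives $\operatorname{Cov}(\mathbf 1_{b_i=0},\mathbf 1_{b_j=0})=o(1)$, and this covariance equals $\operatorname{Cov}(\mathbf 1_{b_i\ge1},\mathbf 1_{b_j\ge1})$. This is (iii).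

For (i) and (ii) we round $u_i$ to finitely many values. Fix $\sigma\in(0,1]$. For integers $l$ with $|l|\le1+1/\sigma$ let $\mathcal P_{i,l}$ be the set of medium primes $q\in\mathcal T_i$ with $l\sigma\le u_i(q)<(l+1)\sigma$, and let $U_i^\sigma=\sum_ll\sigma\,s_{\mathcal P_{i,l}}(N_i)$. Then $|U_i^{\mathrm m}-U_i^\sigma|\le\sigma/\eta$ and $|U_i^\sigma|\le2/\eta$, and $U_i^\sigma$ is a function of the vector $(s_{\mathcal P_{i,l}}(N_i))_l$, whose length depends only on $\sigma$. By Corollary~\ref{cor:indep}(i), $\operatorname{Cov}(U_i^\sigma,U_j^\sigma)\to0$, so $\limsup|\operatorname{Cov}(U_i^{\mathrm m},U_j^{\mathrm m})|=O_\eta(\sigma)$. With $e=\mathbb EU_j^{\mathrm m}$, $|e|\le1/\eta$, we have $(X_j^{\mathrm m})^2=(U_j^\sigma-e)^2+O_\eta(\sigma)$, and Corollary~\ref{cor:indep}(ii) gives $\operatorname{Cov}(\mathbf 1_{b_i\ge1},(U_j^\sigma-e)^2)\to0$; so $\limsup|\operatorname{Cov}(\mathbf 1_{b_i\ge1},(X_j^{\mathrm m})^2)|=O_\eta(\sigma)$. Let $\sigma\to0$.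
\end{proof}

\begin{lemma}\label{lem:EZ}
We have $\mathbb EZ^2=\sum_iQ_x(\tilde u_i)+o(1)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:var} it suffices to show that $\operatorname{Cov}(U_i,U_j)=o(1)$ for $i\ne j$. We have
\[
\operatorname{Cov}(U_i,U_j)=\sum_{q\in\mathcal T_i,\ r\in\mathcal T_j}u_i(q)u_j(r)\big(\mathbb P(q\mid N_i,\ r\mid N_j)-\mathbb P(q\mid N_i)\mathbb P(r\mid N_j)\big).
\]
The pairs of medium primes contribute $\operatorname{Cov}(U_i^{\mathrm m},U_j^{\mathrm m})=o(1)$. In the other pairs one prime is at most $x^\eta$, so there are at most $2x^{1-2\eta}$ of them. If $q\ne r$, the joint event is a class modulo $qr$, and the term is $O(\omega/x)$ by Lemma~\ref{lem:measure}(a); the total is $O(x^{-2\eta}\omega)$. If $q=r$, the joint event is empty because $q>B>|i-j|$, and by Lemma~\ref{lem:measure}(b) these terms contribute at most $\sum_{q>B}4/q^2=o(1)$.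
\end{proof}

\begin{lemma}\label{lem:wild}
We have $M_i-M_i^2-o(1)\le\mathbb P(b_i\ge1)\le M_i+o(1)$ and $\mathbb P(b_i\ge2)\le M_i^2$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:measure} gives $\mathbb Eb_i=M_i+O(x^{-3\eta}\omega)$ by (a), and $\mathbb E\,b_i(b_i-1)=\sum_{q\ne r}\mathbb P(qr\mid N_i)\le2M_i^2$ by (b). For integers $b\ge0$ we have $b-\binom b2\le\mathbf 1_{b\ge1}\le b$ and $\mathbf 1_{b\ge2}\le\binom b2$.
\end{proof}

Relation \eqref{eq:ZR} determines $Z$ only when no wild prime is present, so we must bound the part of $\mathbb EZ^2$ that comes from the events $b_i\ge1$. The Cauchy--Schwarz inequality with Lemma~\ref{lem:fourth} gives $K\sqrt{\varepsilon_0}$, which is larger than $\varepsilon_0$ and cannot contradict \eqref{eq:VMlower}. We need a bound that is a small \emph{multiple of $V$}, as one would get from independence. For $j=i$ independence fails: if a large $q$ divides $N_i$, the cofactor is at most $x/q$, and the mean of $U_i$ shifts by the missing terms $\sum_{r>x/q}u_i(r)/r$. Lemma~\ref{lem:pairs}(ii)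 controls this shift at the cost of a square root.

\begin{lemma}\label{lem:cond}
For all $i,j$, including $i=j$, we have $\mathbb E\,X_j^2\mathbf 1_{b_i\ge1}\le K\sqrt{\varepsilon_0}\,V_j+o(1)$.
\end{lemma}

\begin{proof}
Since $X_j^2\le2(X_j^{\mathrm s})^2+2(X_j^{\mathrm m})^2$, we treat the two parts separately. By \eqref{eq:VMupper}, $M_i\le2\varepsilon_0\le2\sqrt{\varepsilon_0}$ and $\sqrt{M_i}\le2\sqrt{\varepsilon_0}$.

\emph{Small primes.} We use $\mathbf 1_{b_i\ge1}\le\sum_{q\in\mathcal W_i}\mathbf 1_{q\mid N_i}$. Write $\pi_r=\mathbb P(r\mid N_j)$, so that $X_j^{\mathrm s}=\sum_ru_j(r)(\mathbf 1_{r\mid N_j}-\pi_r)$ over the small $r\in\mathcal T_j$. For $q\in\mathcal W_i$ let $X^{(q)}$ be the same sum over $r\ne q$. A term with $r=q$ exists only if $j\ne i$, because $\mathcal W_i\cap\mathcal T_i=\emptyset$. In that case $q\mid N_i$ forces $q\nmid N_j$, so the term equals $-u_j(q)\pi_q$, of modulus at most $2/q$. Hence $(X_j^{\mathrm s})^2\le2(X^{(q)})^2+8/q^2$ on the event $q\mid N_i$, and the terms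 $8/q^2$ contribute at most $\sum_{q>B}16/q^3=o(1)$. For $r,r'\ne q$, the Chinese remainder theorem and Lemma~\ref{lem:measure}(a) give
\[
\mathbb E\,\mathbf 1_{q\mid N_i}(\mathbf 1_{r\mid N_j}-\pi_r)(\mathbf 1_{r'\mid N_j}-\pi_{r'})=\begin{cases}O(\omega/x),&r\ne r',\\[2pt]\frac1q\big(\frac1r-\frac1{r^2}\big)+O(\omega/x),&r=r'.\end{cases}
\]
There are at most $x^{1-3\eta}x^{2\eta}=x^{1-\eta}$ triples $(q,r,r')$. Therefore $\mathbb E(X_j^{\mathrm s})^2\mathbf 1_{b_i\ge1}\le2M_iV_j+o(1)$.

\emph{Medium primes, $j\ne i$.} Lemmas~\ref{lem:cross}(ii), \ref{lem:wild} and~\ref{lem:var} give $\mathbb E(X_j^{\mathrm m})^2\mathbf 1_{b_i\ge1}\le KM_iV_j+o(1)$.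

\emph{Medium primes, $j=i$.} Let $r,r'$ run over the medium primes of $\mathcal T_i$, write $u_r=u_i(r)$, and put $\bar u=\sum_ru_r/r=O_\eta(1)$. By Lemma~\ref{lem:measure}(a), $\mathbb EU_i^{\mathrm m}=\bar u+o(1)$. Since $|U_i^{\mathrm m}|\le1/\eta$, we have $(X_i^{\mathrm m})^2=(U_i^{\mathrm m}-\bar u)^2+o(1)$ uniformly in $n$, so
\[
\mathbb E(X_i^{\mathrm m})^2\mathbf 1_{b_i\ge1}\le\sum_{q\in\mathcal W_i}\mathbb E\,\mathbf 1_{q\mid N_i}(U_i^{\mathrm m}-\bar u)^2+o(1).
\]
The primes $r,r'$ are tame, hence different from $q$, and the term for $q$ equals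
\[
\sum_ru_r^2\,\mathbb P(qr\mid N_i)+\sum_{r\ne r'}u_ru_{r'}\mathbb P(qrr'\mid N_i)-2\bar u\sum_ru_r\mathbb P(qr\mid N_i)+\bar u^2\,\mathbb P(q\mid N_i).
\]
Let $\mathcal D$ be the set of all $q$, $qr$, $qrr'$ and $\mathcal M$ the set of all $q$, $qr$. Then $\sum_{m\in\mathcal M}1/m\le M_i(1+\sum_r1/r)=O_\eta(1)$, every $D\in\mathcal D$ with $D>x^{1-\eta}$ is an element of $\mathcal M$ times a medium prime, and each $D$ occurs at most twice with coefficients $O_\eta(1)$. By Lemma~\ref{lem:replace} the sum over $q$ equals $\sum_{q\in\mathcal W_i}\Gamma_q/q+o(1)$, where, with $y=x/q$ and $a=\sum_{r\le y}u_r/r$,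
\[
\Gamma_q=\sum_{r\le y}\frac{u_r^2}r+\sum_{r\ne r',\ rr'\le y}\frac{u_ru_{r'}}{rr'}-2\bar ua+\bar u^2 .
\]
Splitting $a^2=\sum_{r,r'\le y}u_ru_{r'}/(rr')$ according to whether $rr'\le y$ gives
\[
\sum_{r\ne r',\ rr'\le y}\frac{u_ru_{r'}}{rr'}=a^2-\sum_{r,r'\le y,\ rr'>y}\frac{u_ru_{r'}}{rr'}-\sum_{r^2\le y}\frac{u_r^2}{r^2}.
\]
Here $y\ge x^{3\eta}\ge4$, so Lemma~\ref{lem:pairs}(i) bounds the middle sum on the right by $KV_i$, and $\Gamma_q\le KV_i+(a-\bar u)^2$. By the Cauchy--Schwarz inequality, $(a-\bar u)^2=(\sum_{r>x/q}u_r/r)^2\le V_i\,\ell_x(q)$. A second application, with Lemma~\ref{lem:pairs}(ii), gives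
\[
\sum_{q\in\mathcal W_i}\frac{\Gamma_q}q\le V_i\Big(KM_i+M_i^{1/2}\Big(\sum_{q\le x^{1-3\eta}}\frac{\ell_x(q)^2}q\Big)^{1/2}\Big)\le K\sqrt{\varepsilon_0}\,V_i .\qedhere
\]
\end{proof}

\section{End of the proof of Proposition~\ref{prop:A}}\label{sec:end}

Let $\mathcal H$ be the event that $\mathcal E$ does not occur and $b_1=\dots=b_k=0$, let $\mathcal H^c$ be its complement, and put $J=\mathbb E\,Z^2\mathbf 1_{\mathcal H^c}$.

\subsection*{The variance of $Z$ is controlled by $J$}
We have $\mathbf 1_{\mathcal H^c}\le\sum_i\mathbf 1_{b_i\ge1}+\mathbf 1_{\mathcal E}$ and $Z^2\le k\sum_jX_j^2$. Lemmas~\ref{lem:cond} and~\ref{lem:fourth} and \eqref{eq:PE} give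
\begin{equation}\label{eq:J}
J\le k\sum_{i,j}\mathbb E\,X_j^2\mathbf 1_{b_i\ge1}+(\mathbb EZ^4)^{1/2}\,\mathbb P(\mathcal E)^{1/2}\le K_1\sqrt{\varepsilon_0}\,V+K\sqrt\eta+o(1),
\end{equation}
where $K_1$ depends only on $k$. The Cauchy--Schwarz inequality is good enough on $\mathcal E$ because $\eta$ is chosen after $\varepsilon_0$. On $\mathcal H$ we have $R=0$, so $Z=\gamma+o(1)$ by \eqref{eq:ZR}. By Lemma~\ref{lem:wild}, \eqref{eq:VMupper} and \eqref{eq:PE}, $\mathbb P(\mathcal H^c)\le k\varepsilon_0+8k\eta+o(1)\le\frac14+o(1)$, so $\mathbb P(\mathcal H)\ge\frac12$. Since $\mathbb EZ=0$,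
\[
\tfrac12|\gamma|-o(1)\le|\mathbb E\,Z\mathbf 1_{\mathcal H}|=|\mathbb E\,Z\mathbf 1_{\mathcal H^c}|\le\sqrt J .
\]
As $J\le(\mathbb EZ^4)^{1/2}\le K$, this yields
\begin{equation}\label{eq:gamma}
|\gamma|\le2\sqrt J+o(1),\qquad\mathbb EZ^2\le J+(|\gamma|+o(1))^2\le5J+o(1).
\end{equation}

\subsection*{The tame weight $V$ is small}
Lemma~\ref{lem:form}(ii) bounds the distance from $\tilde u_i$ to a multiple $\kappa_i\theta$ by the variance. The minimality of $y_i$ converts this into a bound for $V_i$ itself: subtracting a further multiple of $\log$ from $u_i$ cannot decrease the distance.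

By Lemma~\ref{lem:form} and $V_i\le1$ there are $\kappa_i$ with
\begin{equation}\label{eq:kappa}
\sum_{B<q\le x}\frac{(\tilde u_i(q)-\kappa_i\theta_q)^2}q\le7Q_x(\tilde u_i)+o(1)\le K .
\end{equation}
Since $\sum_{\sqrt x<q\le x}\theta_q^2/q\ge\frac14(\log2+o(1))\ge\frac1{10}$ and $\kappa_i^2\theta_q^2\le2\tilde u_i(q)^2+2(\tilde u_i(q)-\kappa_i\theta_q)^2$, we get $\frac1{10}\kappa_i^2\le2V_i+2K$, so $|\kappa_i|\le K$. Take $y=y_i+\kappa_i/(t\log x)$ in the definition of $\Phi_i(t,x)$; then $t(f_i(q)-y\log q)=u_i(q)-\kappa_i\theta_q$. The primes of $\mathcal T_i$ contribute at most the left side of \eqref{eq:kappa}, those of $\mathcal W_i$ at most $M_i$, and those above $x^{1-3\eta}$ at most $4\eta$ by \eqref{eq:top}. For $q\le B$ use $\min(1,(a-b)^2)\le\min(1,2a^2)+2b^2\le2|a|+2b^2$; by \eqref{eq:B} and $\theta_q\le\log B/\log x$, these primes contribute at most $\sum_{q\le B}(2|u_i(q)|+2\kappa_i^2\theta_q^2)/q=o(1)$. With \eqref{eq:VMupper},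
\[
V_i+M_i-\frac1x\le\Phi_i(t,x)\le7Q_x(\tilde u_i)+M_i+4\eta+o(1).
\]
The terms $M_i$ cancel. Summing over $i$ and using Lemma~\ref{lem:EZ}, \eqref{eq:gamma} and \eqref{eq:J},
\[
V\le7\,\mathbb EZ^2+4k\eta+o(1)\le35K_1\sqrt{\varepsilon_0}\,V+K\sqrt\eta+o(1).
\]
We now fix $\varepsilon_0\le\frac1{8k}$, depending only on $k$, with $35K_1\sqrt{\varepsilon_0}\le\frac12$. Then, using \eqref{eq:J} and \eqref{eq:gamma} again,
\begin{equation}\label{eq:small}
V,\ J,\ \mathbb EZ^2,\ \gamma^2\ \le\ K\sqrt\eta+o(1).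
\end{equation}

\subsection*{The wild weight $M$ is small}
Several wild values could cancel in $R$, but a single one cannot. Let $\mathcal O$ be the event $\sum_ib_i=1$. On $\mathcal O$ we have $|R|>1$. Let $\eta$ be so small in terms of $k$ that \eqref{eq:small} gives $|\gamma|\le\frac14$ for large $x$. Then \eqref{eq:ZR} gives $|Z|\ge1-|\gamma|-o(1)\ge\frac12$ on $\mathcal O\setminus\mathcal E$, and by Markov's inequality, \eqref{eq:PE} and \eqref{eq:small},
\[
\mathbb P(\mathcal O)\le\mathbb P(\mathcal E)+4\,\mathbb EZ^2\le K\sqrt\eta+o(1).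
\]
On the other hand, $\mathcal O$ is the disjoint union over $i$ of the events $\{b_i=1,\ b_j=0\text{ for }j\ne i\}$. By Lemmas~\ref{lem:wild} and~\ref{lem:cross}(iii),
\begin{align*}
\mathbb P(\mathcal O)&\ge\sum_i\Big(\mathbb P(b_i\ge1)-\mathbb P(b_i\ge2)-\sum_{j\ne i}\mathbb P(b_i\ge1,\ b_j\ge1)\Big)\\
&\ge M-2\sum_iM_i^2-\sum_{i\ne j}M_iM_j-o(1)\ \ge\ M-2M^2-o(1)\ \ge\ \frac M2-o(1),
\end{align*}
since $M\le k\varepsilon_0+k/x\le\frac14$. Hence $M\le K\sqrt\eta+o(1)$.

\subsection*{Conclusion}
By \eqref{eq:VMlower}, \eqref{eq:small} and the last bound, $\varepsilon_0\le K\sqrt\eta+o(1)$. Choose $\eta$ so small that also $K\sqrt\eta<\varepsilon_0/2$, and let $x\to\infty$. This is a contradiction. So the hypothesis of Lemma~\ref{lem:caseI} holds, which proves Proposition~\ref{prop:A}. By Sections~\ref{sec:reduction} and~\ref{sec:finite}, Theorems~\ref{thm:main}, \ref{thm:tight} and~\ref{thm:class} follow. \qed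

\begin{thebibliography}{9}

\bibitem{RP}
\emph{Research problems in number theory},
\texttt{https://ac.inf.elte.hu/Vol\_043\_2014/doi/267\_43.pdf},
doi:10.71352/ac.43.267.

\bibitem{Ter}
J.~Ter\"av\"ainen, \emph{On binary correlations of multiplicative functions}, Forum Math. Sigma \textbf{6} (2018), e10.

\end{thebibliography}
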